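\title{Non-radial Carleman weights and the Gevrey index for strong unique continuation}

\begin{abstract}
A second order elliptic operator with complex coefficients of Gevrey class $G^s$ has the strong unique continuation property at a point if its principal symbol at that point takes its values in a convex cone of angle $2\phi<\pi$ and $s<s_0=1+\frac{1-\sin\phi}{2\sin\phi}$. We show that this index is not optimal, in any dimension $N\ge2$ and for any $\phi\in(0,\pi/2)$. In the plane the exact index, apart from the endpoint, is $s_*=1+\frac{\pi-2\phi}{4\phi}$. For every $s>s_*$ and every $N\ge2$ there are counterexamples of the form $p(D)+V$ with $V\in G^s$, and in every dimension the optimal index $s_N(\phi)$ satisfies $\phi\,(s_N(\phi)-1)\to\pi/4$ as $\phi\to0$. The uniqueness results come from Carleman estimates with homogeneous weights that are not radial; the counterexamples are glued from exact solutions of the constant coefficient equation.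
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $N\ge2$, $\Omega$ is an open neighborhood of the origin in $\mathbf R^N$, $D=-i\partial$, and
\[
P=\sum_{|\mu|\le2}c_\mu(x)D^\mu
\]
is a differential operator with complex coefficients $c_\mu\in C^\infty(\Omega)$. Its principal symbol is $p(x,\xi)=\sum_{|\mu|=2}c_\mu(x)\xi^\mu$, and $P$ is \emph{elliptic} if $p(x,\xi)\ne0$ for all real $\xi\ne0$. A function $u\in C^\infty(\Omega)$ is \emph{flat} if all its derivatives vanish at $0$. The operator $P$ has the \emph{strong unique continuation property at $0$}, SUCP for short, if every flat $u\in C^\infty(\Omega)$ with $Pu=0$ in $\Omega$ vanishes in a neighborhood of $0$. For $s>1$, a smooth function $f$ belongs to the \emph{Gevrey class} $G^s$ if for every compact set $K$ there is $C>0$ with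
\[
|\partial^\beta f(x)|\le C^{|\beta|+1}(\beta!)^s\qquad\text{for all }x\in K\text{ and all multi-indices }\beta .
\]
For $s=1$ these inequalities describe the real-analytic functions, and the classes $G^s$ increase with $s$.

If the coefficients are analytic, SUCP holds for a simple reason: solutions are analytic (Lemma~\ref{lem:regularity} below), and a flat analytic function vanishes near $0$. If the coefficients are merely smooth, SUCP can fail: Alinhac gave examples of second order elliptic operators with smooth complex coefficients that do not have it. Gevrey classes lie between these two cases, and there the question becomes quantitative. With $G^s$ coefficients a solution is in $G^s$, and a flat $G^s$ function is $O(\exp(-c|x|^{-1/(s-1)}))$. So one has to decide how fast a nontrivial solution can decay at $0$, and one expects a threshold value of $s$.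

The threshold depends on how far the symbol at $0$ is from being real. For a second order elliptic operator the set $p(0,\mathbf R^N\setminus0)$ is either a convex cone in $\mathbf C\setminus0$ or all of $\mathbf C\setminus0$, and the second alternative can occur only if $N=2$. We consider the first alternative. The cone is generated by the compact image of the unit sphere, so it has the form $\{re^{i\vartheta}:r>0,\ |\vartheta-\vartheta_0|\le\phi\}$; we call $2\phi$ its \emph{angle}. The case $\phi=0$ is that of a constant multiple of a positive definite form, and the form $e^{i\phi}\xi_1^2+e^{-i\phi}\xi_2^2+\xi_3^2+\dots+\xi_N^2$ shows that every $\phi\in(0,\pi/2)$ occurs in every dimension. The starting point is the following sufficient condition.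

\begin{theorem}[\cite{SU}]\label{thm:known}
Let $P$ be a second order elliptic operator with $G^s$ coefficients near $0\in\mathbf R^N$ such that $p(0,\mathbf R^N\setminus0)$ is a convex cone of angle $2\phi$, $0<\phi<\frac\pi2$. If
\begin{equation}\label{eq:s0}
s<s_0(\phi):=1+\frac{1-\sin\phi}{2\sin\phi},
\end{equation}
then $P$ has SUCP.
\end{theorem}

It is stated in \cite{SU} that the optimality of the index \eqref{eq:s0} is not known, and that it is an open question whether Alinhac's ideas extend to Gevrey classes. Optimality in dimension $N$ means the following: for every $\phi\in(0,\pi/2)$ and every $s>s_0(\phi)$ there is a second order elliptic operator with $G^s$ coefficients near $0\in\mathbf R^N$ whose symbol at $0$ has a cone of angle $2\phi$ and which does not have SUCP. \emph{Is the index \eqref{eq:s0} optimal in this sense for every $N\ge2$?}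

Let $s_N(\phi)$ be the supremum of all $s>1$ such that every second order elliptic $P$ with $G^s$ coefficients near $0\in\mathbf R^N$, for which $p(0,\mathbf R^N\setminus0)$ is a convex cone of angle $2\phi$, has SUCP. Since $G^s$ increases with $s$, all such $P$ have SUCP if $s<s_N(\phi)$, and some such $P$ fails to have it if $s>s_N(\phi)$. The question is thus whether $s_N=s_0$. The answer is no.

\begin{theorem}\label{thm:main}
For every $N\ge2$ and every $\phi\in(0,\frac\pi2)$ we have $s_N(\phi)>s_0(\phi)$. Thus for $s_0(\phi)<s<s_N(\phi)$ no counterexample exists, and the index \eqref{eq:s0} is not optimal, for any $N\ge2$ and any $\phi$.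
\end{theorem}

The next two theorems locate the true index. Put
\[
s_*(\phi)=1+\frac{\pi-2\phi}{4\phi};
\]
we check in \eqref{eq:compare} that $s_0<s_*$.

\begin{theorem}\label{thm:plane}
Let $\phi\in(0,\frac\pi2)$.
\begin{itemize}
\item[(a)] If $N=2$ and $s<s_*(\phi)$, every second order elliptic $P$ with $G^s$ coefficients near $0$ whose symbol at $0$ has a cone of angle $2\phi$ has SUCP.
\item[(b)] Let $N\ge2$ and $s>s_*(\phi)$. For every homogeneous second order elliptic operator $p(D)$ with constant coefficients in $\mathbf R^N$ whose cone has angle $2\phi$ there is, after a real linear change of coordinates and multiplication by a constant, a potential $V\in G^s$ near $0$ such that $p(D)+V$ does not have SUCP.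
\end{itemize}
Hence $s_2(\phi)=s_*(\phi)$, and $s_0(\phi)<s_N(\phi)\le s_*(\phi)$ for $N\ge3$.
\end{theorem}

\begin{theorem}\label{thm:small}
For each $a>\frac4\pi$ there is $\phi_a>0$, independent of $N$, such that $s_N(\phi)\ge1+\frac1{a\phi}$ for $0<\phi<\phi_a$. Consequently $\lim_{\phi\to0}\phi\,(s_N(\phi)-1)=\frac\pi4$ for every $N\ge2$, whereas $\phi\,(s_0(\phi)-1)\to\frac12$.
\end{theorem}

For example, $s_0=\frac32$ and $s_2=2$ when $\phi=\frac\pi6$. At the other end of the range, with $\phi=\frac\pi2-\delta$ and $\delta\to0$, one has $s_0-1\sim\delta^2/4$ and $s_2-1\sim\delta/\pi$. Two points are not settled here: the endpoint $s=s_*$ for $N=2$, and the exact value of $s_N(\phi)$ for $N\ge3$.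

All three uniqueness statements follow from one criterion, Proposition~\ref{prop:criterion}, which reduces SUCP to finding a homogeneous function whose Hessian is positive on certain complex vectors. Section~\ref{sec:weights} states it and works out the plane, where the source of the index \eqref{eq:s0} and the way to improve it are both visible. Section~\ref{sec:carleman} proves the criterion, and Sections~\ref{sec:main}, \ref{sec:plane} and \ref{sec:small} prove Theorems~\ref{thm:main}, \ref{thm:plane} and \ref{thm:small}. The proof of Theorem~\ref{thm:main} does not use Sections~\ref{sec:plane} and~\ref{sec:small}.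

\section{Gevrey functions and the normal form of the symbol}\label{sec:prelim}

For $v,w\in\mathbf C^N$ we write $v\cdot w=\sum v_jw_j$ (bilinear), $v^*=\bar v^T$ and $|v|^2=v^*v$. The Hessian of a function $h$ is $\nabla^2h$, and $B_\rho$ is the open ball of radius $\rho$ about $0$.

\subsection{Gevrey functions}\label{sub:gevrey}

Since $\beta!\le|\beta|!\le N^{|\beta|}\beta!$, one may replace $\beta!$ by $|\beta|!$ in the definition of $G^s$. In this form one sees that $G^s$ is invariant under linear changes of coordinates and under differentiation, and Leibniz' formula shows that it is closed under products. The link between the index $s$ and a rate of decay $\exp(-c|x|^{-\alpha})$ is the relation $s=1+1/\alpha$, which holds in both directions.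

\begin{lemma}\label{lem:flat}
If $s>1$ and $u\in G^s$ near $0$ is flat, there are $C,c>0$ such that $|u(x)|+|\nabla u(x)|\le C\exp(-c|x|^{-1/(s-1)})$ near $0$.
\end{lemma}

\begin{proof}
The derivatives of $u$ are also flat and in $G^s$, so it suffices to bound $u$. By Taylor's formula, for all $m\ge1$,
\[
|u(x)|\le\frac{(N|x|)^m}{m!}\,C_0^{m+1}(m!)^s\le C_0\big(C_1m^{s-1}|x|\big)^m,\qquad C_1=NC_0 .
\]
Let $m$ be the integer part of $(eC_1|x|)^{-1/(s-1)}$. Then $C_1m^{s-1}|x|\le e^{-1}$, so $|u(x)|\le C_0e^{-m}\le C_0e\exp\big(-(eC_1|x|)^{-1/(s-1)}\big)$.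
\end{proof}

In the other direction, maximizing $t^{n/\alpha}e^{-ct}$ over $t>0$ and using $(n/e)^n\le n!$ gives
\begin{equation}\label{eq:sup}
\sup_{r>0}r^{-n}e^{-cr^{-\alpha}}=\Big(\frac n{c\alpha e}\Big)^{n/\alpha}\le(c\alpha)^{-n/\alpha}(n!)^{1/\alpha}\qquad(c,\alpha>0,\ n\ge 1).
\end{equation}
Consider $E(t)=\exp(-t^{-\alpha})$ for $t>0$, $E(t)=0$ for $t\le0$. For a small $\varrho>0$ depending on $\alpha$ we have $\operatorname{Re}z^{-\alpha}\ge\frac12t^{-\alpha}$ on the disc $|z-t|\le\varrho t$, so Cauchy's inequalities give $|E^{(n)}(t)|\le n!\,(\varrho t)^{-n}e^{-t^{-\alpha}/2}$, and \eqref{eq:sup} shows that $E\in G^{1+1/\alpha}(\mathbf R)$. Thus the exponent in Lemma~\ref{lem:flat} cannot be improved. Two more facts are needed for the counterexamples; let $\sigma>1$.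

\emph{Cutoffs.} Take $\alpha=1/(\sigma-1)$. A suitable multiple of $\int_{-\infty}^tE(r)E(1-r)\,dr$ is in $G^\sigma(\mathbf R)$, takes values in $[0,1]$, and equals $0$ for $t\le0$ and $1$ for $t\ge1$.

\emph{Composition.} If $f\in G^\sigma(\mathbf R)$ and $\theta$ is real-analytic on an open set in $\mathbf R^N$, then $f\circ\theta\in G^\sigma$. Indeed, by the chain rule $\partial^\beta(f\circ\theta)=\sum_{k\le|\beta|}f^{(k)}(\theta)\,Q_{\beta,k}$, where the $Q_{\beta,k}$ are universal polynomials with nonnegative coefficients in the derivatives of $\theta$ of positive order. On a compact set, $|f^{(k)}(\theta)|\le(|\beta|!)^{\sigma-1}C^{k+1}k!$ for $k\le|\beta|$ and $|\partial^{\beta'}\theta|\le C^{|\beta'|+1}\beta'!$. The numbers $C^{k+1}k!$ and $C^{|\beta'|+1}\beta'!$ are the derivatives at $0$ of $f_0(t)=C(1-Ct)^{-1}$ and $\theta_0(y)=C\prod_j(1-Cy_j)^{-1}-C$. Hence $|\partial^\beta(f\circ\theta)|\le(|\beta|!)^{\sigma-1}\partial^\beta(f_0\circ\theta_0)(0)\le(|\beta|!)^{\sigma-1}C_1^{|\beta|+1}\beta!$,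 because $f_0\circ\theta_0$ is analytic near $0$.

\subsection{Normal form}\label{sub:normal}

Let $p(0,\mathbf R^N\setminus0)$ be a convex cone of angle $2\phi<\pi$. After multiplying $P$ by a constant of modulus one the cone is $\{|\arg z|\le\phi\}$, so the real quadratic form $\operatorname{Re}p(0,\cdot)$ is positive definite. It can therefore be diagonalized simultaneously with $\operatorname{Im}p(0,\cdot)$ by a real linear change of coordinates, and a scaling of the axes gives the diagonal entries modulus one: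
\begin{equation}\label{eq:normal}
p_0(\xi):=p(0,\xi)=\xi\cdot A\xi,\qquad A=\operatorname{diag}(e^{i\phi_1},\dots,e^{i\phi_N}),\qquad\max_j\phi_j=\phi,\quad\min_j\phi_j=-\phi .
\end{equation}
The last two equalities hold because the image of $p_0$ is the convex cone generated by the numbers $e^{i\phi_j}$. These operations preserve $G^s$, flatness and SUCP. The matrix $A$ is unitary, $|A\zeta|=|\zeta|$. We write
\[
\mathcal K_\phi=\{\operatorname{diag}(e^{i\phi_1},\dots,e^{i\phi_N}):|\phi_j|\le\phi\},
\]
a compact set that contains all normal forms. If $A\in\mathcal K_\phi$, $\zeta\in\mathbf C^N\setminus0$ and $\zeta\cdot A\zeta=0$, then $\operatorname{Im}\zeta\ne0$, since $\operatorname{Re}\xi\cdot A\xi\ge\cos\phi\,|\xi|^2$ for real $\xi$.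

\subsection{The exponents}

Write $s_0=1+1/\alpha_0$, $s_*=1+1/\alpha_*$ and introduce an auxiliary angle $\gamma$:
\[
\alpha_0=\frac{2\sin\phi}{1-\sin\phi},\qquad\alpha_*=\frac{4\phi}{\pi-2\phi},\qquad\gamma=\frac\pi4-\frac\phi2\in\Big(0,\frac\pi4\Big),\qquad\kappa=\sin\phi=\cos2\gamma .
\]
Then
\begin{equation}\label{eq:exponents}
\alpha_0+2=\frac2{1-\kappa}=\frac1{\sin^2\gamma},\qquad\alpha_*+2=\frac\pi{2\gamma}.
\end{equation}
The function $\sin^2$ is strictly convex on $[0,\frac\pi4]$ with values $0$ and $\frac12$ at the endpoints, so it lies below its chord: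
\begin{equation}\label{eq:compare}
\sin^2\theta<\frac{2\theta}\pi\quad\Big(0<\theta<\frac\pi4\Big),\qquad\text{hence}\qquad\alpha_*<\alpha_0\quad\text{and}\quad s_0<s_* .
\end{equation}

\section{Homogeneous weights, and the idea in the plane}\label{sec:weights}

\subsection{The criterion}

To exclude solutions that decay like $\exp(-c|x|^{-1/(s-1)})$ one proves a Carleman estimate, that is, a lower bound for $\|e^{\tau h}Pv\|_{L^2}$ in terms of $\|e^{\tau h}v\|_{L^2}$ with a gain as $\tau\to\infty$. The function $h$ must blow up at $0$, but more slowly than $|x|^{-1/(s-1)}$, so that the estimate can be applied to the solution. We take $h$ homogeneous of degree $-\alpha$ with $\alpha<1/(s-1)$; the smaller the $\alpha$ that can be reached, the larger the range of $s$. The conjugated operator $e^{\tau h}p_0(D)e^{-\tau h}=p_0(D+i\tau\nabla h)$ has the symbol $q=p_0(\xi+i\tau\nabla h(x))$, and $q$ has zeros. At the zeros the lower bound can only come from the commutator of the self-adjoint and skew-adjoint parts,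 whose symbol is the Poisson bracket of $\operatorname{Re}q$ and $\operatorname{Im}q$. This bracket is computed in \eqref{eq:bracket}; its positivity is the following condition.

\begin{definition}\label{def:weight}
Let $A\in\mathcal K_\phi$ and $\alpha>0$. A \emph{weight of order $\alpha$ for $A$} is a positive function $h\in C^\infty(\mathbf R^N\setminus0)$, homogeneous of degree $-\alpha$, such that
\begin{equation}\label{eq:PC}
(A\zeta)^*\nabla^2h(x)(A\zeta)>0\quad\text{whenever }x\ne0,\ \xi\in\mathbf R^N,\ \tau>0,\ \zeta=\xi+i\tau\nabla h(x),\ \zeta\cdot A\zeta=0 .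
\end{equation}
\end{definition}

\begin{proposition}\label{prop:criterion}
Suppose that there is a weight of order $\alpha$ for $A$. Then every $P$ with $G^s$ coefficients near $0$, $1<s<1+\frac1\alpha$, and $p(0,\xi)=\xi\cdot A\xi$ has SUCP.
\end{proposition}

By Section~\ref{sub:normal}, if every normal form \eqref{eq:normal} has a weight of the same order $\alpha$, then $s_N(\phi)\ge1+1/\alpha$.

Euler's identity $x\cdot\nabla h=-\alpha h$ shows that $\nabla h\ne0$ everywhere, so the unit vector $n_h(x)=-\nabla h(x)/|\nabla h(x)|$ is defined, and it is homogeneous of degree $0$. Condition \eqref{eq:PC} is unchanged when $x$ or $\zeta$ is multiplied by a positive number. Hence \eqref{eq:PC} is equivalent to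
\begin{equation}\label{eq:PCunit}
(A\zeta)^*\nabla^2h(\omega)(A\zeta)>0\quad\text{whenever }|\omega|=|\zeta|=1,\quad\zeta\cdot A\zeta=0,\quad-\frac{\operatorname{Im}\zeta}{|\operatorname{Im}\zeta|}=n_h(\omega).
\end{equation}
The function $h$ enters twice: linearly through the Hessian, and nonlinearly through $n_h$, which selects the vectors $\zeta$ to be tested at $\omega$.

\subsection{The condition in the plane}\label{sub:planar}

For $N=2$ the normal form is $p_0=e^{i\phi}\xi_1^2+e^{-i\phi}\xi_2^2$, and the nonlinear dependence disappears. If $p_0(\zeta)=0$, then $\zeta_2=\pm ie^{i\phi}\zeta_1$ and $A\zeta=\zeta_1(e^{i\phi},\pm i)$. Since $\operatorname{Re}(ie^{-i\phi})=\kappa$,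
\[
(A\zeta)^*\nabla^2h\,(A\zeta)=|\zeta_1|^2L_\pm h,\qquad L_\pm=\Delta\pm2\kappa\,\partial_1\partial_2 .
\]
Both signs occur at every $x$: for each sign the real-linear map $\zeta_1\mapsto\operatorname{Im}\big(\zeta_1(1,\pm ie^{i\phi})\big)$ from $\mathbf C$ to $\mathbf R^2$ is injective, because $p_0$ has no real zero, and hence surjective. Therefore
\begin{equation}\label{eq:PCplane}
\text{for }N=2,\ \eqref{eq:PC}\text{ holds if and only if }L_+h>0\text{ and }L_-h>0\text{ on }\mathbf R^2\setminus0 .
\end{equation}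
Let $h=r^{-\alpha}H(\theta)$ in polar coordinates. At $r=1$, in the frame $\omega=(\cos\theta,\sin\theta)$, $t=(-\sin\theta,\cos\theta)$, the Hessian has the entries $h_{\omega\omega}=\alpha(\alpha+1)H$, $h_{\omega t}=-(\alpha+1)H'$, $h_{tt}=H''-\alpha H$, and $2\partial_1\partial_2h=\sin2\theta\,(h_{\omega\omega}-h_{tt})+2\cos2\theta\,h_{\omega t}$. So $L_\pm h=r^{-\alpha-2}\Lambda_\pm H$ with
\begin{equation}\label{eq:Lambda}
\Lambda_\pm H=(1\mp\kappa\sin2\theta)H''\mp2\kappa(\alpha+1)\cos2\theta\,H'+\alpha\big(\alpha\pm\kappa(\alpha+2)\sin2\theta\big)H .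
\end{equation}

\emph{The radial weight gives $s_0$.} For $H=1$ the condition is $\alpha>\kappa(\alpha+2)|\sin2\theta|$ for all $\theta$, that is, $\alpha>2\kappa/(1-\kappa)=\alpha_0$. So $|x|^{-\alpha}$ is a weight exactly when $1+1/\alpha<s_0$. The index \eqref{eq:s0} is the exact limit of the radial weight, and this is a reason to guess that it is optimal.

\emph{A perturbation does better.} At the critical exponent $\kappa(\alpha_0+2)=\alpha_0$, so $\Lambda_\pm1=\alpha_0^2(1\pm\sin2\theta)$. This is nonnegative and vanishes only on one diagonal, where $\sin2\theta=\mp1$; in all other directions there is room to spare. The coefficient of $H''$ in \eqref{eq:Lambda} is positive, so one should make $H$ convex at the diagonals. Take $H=1+\delta g$ with $g=\cos^22\theta$. On the diagonals $g=g'=0$ and $g''=8$, so $\Lambda_\pm g=8(1+\kappa)>0$ at the zeros of $\Lambda_\pm1$, and $\Lambda_\pm g>0$ near them. Away from them $\Lambda_\pm1$ is bounded below by a positive constant. Hence $\Lambda_\pm H=\Lambda_\pm1+\delta\Lambda_\pm g>0$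 on the circle for small $\delta>0$, and a strict inequality on a compact set survives when $\alpha_0$ is replaced by a slightly smaller $\alpha$. With Proposition~\ref{prop:criterion} this is Theorem~\ref{thm:main} for $N=2$.

\emph{How much can be gained.} Let $\phi\to0$ with $\alpha=a\phi$ and $H=1+a\phi^2f(\theta)$, where $a$ and $f$ are fixed. Then \eqref{eq:Lambda} gives $\Lambda_\pm H=a\phi^2(f''+a\pm2\sin2\theta)+O(\phi^3)$, and to leading order the condition is
\begin{equation}\label{eq:average}
f''(\theta)+a>2|\sin2\theta| .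
\end{equation}
For $f=0$ the constant $a$ must exceed the \emph{maximum} of the right side, which is $2$. A periodic $f''$ can be any smooth function of mean zero, so for general $f$ the constant $a$ only has to exceed the \emph{mean} of the right side, which is $4/\pi$. This matches $\alpha_0\sim2\phi$ and $\alpha_*\sim\frac4\pi\phi$.

For $N\ge3$ there are two new difficulties. The set of vectors $\zeta$ in \eqref{eq:PCunit} moves when $h$ is perturbed, and the order $\alpha$ must work for all the normal forms \eqref{eq:normal} at once.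

\section{Proof of the criterion}\label{sec:carleman}

The proof of Proposition~\ref{prop:criterion} has four steps: solutions are Gevrey; a Carleman estimate holds on a fixed annulus, uniformly under rescaling; the annuli are summed; the estimate is applied to the solution. The Gevrey regularity of the coefficients is used only in the first step. Norms without subscript are $L^2$ norms, and $(f,g)=\int f\bar g$.

\subsection{Solutions are Gevrey}

\begin{lemma}\label{lem:regularity}
Let $s\ge1$, let $P$ have $G^s$ coefficients near $0$ (analytic if $s=1$), and let $p(0,\xi)\ne0$ for real $\xi\ne0$. If $u\in C^\infty$ and $Pu=0$ near $0$, then $u\in G^s$ near $0$.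
\end{lemma}

\begin{proof}
Write $\|D^jw\|=\max_{|\mu|=j}\|D^\mu w\|$. Plancherel's theorem gives $\|D^2w\|\le C\|p(0,D)w\|$ for $w\in C_c^\infty(\mathbf R^N)$. Choose $\rho_0\le1$ so small that $Pu=0$ near $\overline{B_{\rho_0}}$, that $|D^{\beta}c_\mu|\le K^{|\beta|+1}(|\beta|!)^s$ on $B_{\rho_0}$, and that the second order coefficients are so close to their values at $0$ that $C\|(p(0,D)-p(x,D))w\|\le\frac12\|D^2w\|$ for $w\in C_c^\infty(B_{\rho_0})$. Then $\|D^2w\|\le C(\|Pw\|+\|Dw\|+\|w\|)$ for such $w$. For $\rho<\rho'<\rho_0$ apply this to $w=\psi v$, where $\psi\in C_c^\infty(B_{\rho'})$, $\psi=1$ on $B_\rho$ and $|\partial^\mu\psi|\le C(\rho'-\rho)^{-|\mu|}$ for $|\mu|\le2$: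
\begin{equation}\label{eq:interior}
\|D^2v\|_{L^2(B_\rho)}\le C\Big(\|Pv\|_{L^2(B_{\rho'})}+\frac{\|Dv\|_{L^2(B_{\rho'})}}{\rho'-\rho}+\frac{\|v\|_{L^2(B_{\rho'})}}{(\rho'-\rho)^2}\Big).
\end{equation}
Each use of \eqref{eq:interior} shrinks the ball, and we want to iterate it $k$ times for every $k$. The loss is recorded by the finite quantities
\[
|u|_k=\sup_{\rho_0/2\le\rho<\rho_0}(\rho_0-\rho)^k\|D^ku\|_{L^2(B_\rho)} .
\]
Let $k\ge2$, $|\beta|=k-2$, $d=\rho_0-\rho$, $\rho'=\rho+d/k$. Then $\rho_0-\rho'=(1-\frac1k)d$ and $(1-\frac1k)^{-k}\le4$, so $\|D^lu\|_{L^2(B_{\rho'})}\le4d^{-l}|u|_l$ for $l\le k$. Applying $D^\beta$ to $Pu=0$ gives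
\[
PD^\beta u=-\sum_{|\mu|\le2}\ \sum_{0\ne\beta'\le\beta}\binom\beta{\beta'}(D^{\beta'}c_\mu)\,D^{\beta-\beta'+\mu}u ,
\]
and $\sum_{|\beta'|=j}\binom\beta{\beta'}=\binom{k-2}j$. Use \eqref{eq:interior} with $v=D^\beta u$, multiply by $d^k$ and recall $d\le1$:
\[
|u|_k\le C'\Big[\sum_{j=1}^{k-2}\binom{k-2}jK^{j+1}(j!)^s\sum_{i=0}^2|u|_{k-2-j+i}+k|u|_{k-1}+k^2|u|_{k-2}\Big].
\]
Suppose that $M\ge1$ and $|u|_l\le M^{l+1}(l!)^s$ for $l<k$. Then $|u|_{k-2-j+i}\le M^{k-j+1}((k-j)!)^s$. Moreover $\binom{k-2}j(j!)^s((k-j)!)^s\le\binom kj^s(j!)^s((k-j)!)^s=(k!)^s$, $k((k-1)!)^s\le(k!)^s$, and $k^2((k-2)!)^s\le2(k!)^s$ because $k^2\le2k(k-1)$. Thus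
\[
|u|_k\le C'M^{k+1}(k!)^s\Big[3K\sum_{j\ge1}(K/M)^j+M^{-1}+2M^{-2}\Big]\le M^{k+1}(k!)^s
\]
if $M$ is large, independently of $k$. Enlarging $M$ to cover $k=0,1$, we obtain $\|D^ku\|_{L^2(B_{\rho_0/2})}\le(2/\rho_0)^kM^{k+1}(k!)^s$ for all $k$. Sobolev's inequality $\sup_{B_{\rho_0/4}}|v|\le C\sum_{j\le N}\|D^jv\|_{L^2(B_{\rho_0/2})}$ and $(k+N)!\le2^{k+N}N!\,k!$ finish the proof.
\end{proof}

\subsection{The estimate on an annulus}

Let $h$ be a weight of order $\alpha$ for $A$ and write $P=\sum a_{jk}D_jD_k+\sum b_jD_j+c$ with $\sum a_{jk}(0)\xi_j\xi_k=\xi\cdot A\xi=p_0(\xi)$. Condition \eqref{eq:PC} concerns only the symbol at $0$, and $h$ is singular there. Both facts suggest rescaling the annulus $|x|\sim R$ to unit size. For small $R\ge0$ let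
\[
P_R=\sum a_{jk}(Ry)D_jD_k+R\sum b_j(Ry)D_j+R^2c(Ry),
\]
so that $P_R[v(R\,\cdot)](y)=R^2(Pv)(Ry)$ and $P_0=p_0(D)$. Let $\mathcal A=\{\frac12<|y|<2\}$ and $\mathcal A'=\{\frac14\le|y|\le4\}$.

\begin{lemma}\label{lem:annulus}
There are $R_1\in(0,1]$, $\lambda_0\ge1$ and $C$ such that for $0<R\le R_1$, $\lambda\ge\lambda_0$ and $V\in C_c^\infty(\mathcal A)$,
\begin{equation}\label{eq:annulus}
\lambda^3\|e^{\lambda h}V\|^2+\lambda\|e^{\lambda h}\nabla V\|^2\le C\|e^{\lambda h}P_RV\|^2 .
\end{equation}
\end{lemma}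

\begin{proof}
\emph{Conjugation.} Put $\varepsilon=1/\lambda$, $w=e^{h/\varepsilon}V$, $h_j=\partial_jh$, $h_{jk}=\partial_j\partial_kh$ and $\|w\|_{2,\varepsilon}^2=\sum_{|\beta|\le2}\|(\varepsilon D)^\beta w\|^2$. Since $e^{h/\varepsilon}\,\varepsilon D_j\,e^{-h/\varepsilon}=\varepsilon D_j+ih_j$, we have $\varepsilon^2e^{h/\varepsilon}P_RV=Tw$ with
\[
T=\sum a_{jk}(Ry)(\varepsilon D_j+ih_j)(\varepsilon D_k+ih_k)+\varepsilon R\sum b_j(Ry)(\varepsilon D_j+ih_j)+\varepsilon^2R^2c(Ry).
\]
It suffices to prove $\|Tw\|^2\ge c\,\varepsilon\|w\|^2_{2,\varepsilon}$ for small $\varepsilon$ and $R$. Indeed, $e^{h/\varepsilon}\varepsilon DV=(\varepsilon D+i\nabla h)w$, so this inequality gives $\varepsilon\|e^{h/\varepsilon}V\|^2+\varepsilon^3\|e^{h/\varepsilon}\nabla V\|^2\le C\varepsilon^4\|e^{h/\varepsilon}P_RV\|^2$, which is \eqref{eq:annulus}.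

\emph{Symbols.} All operators below have the form $\sum_\beta t_\beta(y;\varepsilon,R)(\varepsilon D)^\beta$, a finite sum, where each $y$-derivative of $t_\beta$ is bounded on $\mathcal A'$ uniformly for $0<\varepsilon\le1$ and small $R\ge0$. The symbol is the polynomial $t=\sum t_\beta\xi^\beta$. By Leibniz' formula, the composition of the operators with symbols $f$ and $g$ has the symbol $\sum_\beta\frac{\varepsilon^{|\beta|}}{\beta!}\partial_\xi^\beta f\,D_y^\beta g$, and the formal adjoint of the operator with symbol $f$ has the symbol $\sum_\beta\frac{\varepsilon^{|\beta|}}{\beta!}\partial_\xi^\beta D_y^\beta\bar f$. So $T$ has the symbol $q_R+\varepsilon r$ with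
\[
q_R(y,\xi)=\sum a_{jk}(Ry)\zeta_j\zeta_k,\qquad\zeta=\xi+i\nabla h(y),
\]
and $T^*$ has the symbol $\bar q_R+\varepsilon r'$, where $r,r'$ are symbols of degree $\le1$. The operators $T_1=\frac12(T+T^*)$ and $T_2=\frac1{2i}(T-T^*)$ are formally self-adjoint, $T=T_1+iT_2$, and their symbols are $q_1+\varepsilon r_1$, $q_2+\varepsilon r_2$ with $q_1=\operatorname{Re}q_R$, $q_2=\operatorname{Im}q_R$. Expanding the square,
\[
\|Tw\|^2=\|T_1w\|^2+\|T_2w\|^2+i([T_1,T_2]w,w).
\]
In the symbol of $[T_1,T_2]$ the terms with $\beta=0$ cancel, so $\frac i\varepsilon[T_1,T_2]$ has the symbol $\{q_1,q_2\}+\varepsilon r_3$, where $\{f,g\}=f_\xi\cdot g_y-f_y\cdot g_\xi$ is the Poisson bracket and both terms have degree $\le3$. The commutator is of size $\varepsilon$, so we weigh the squares accordingly: for a constant $M\ge1$ to be chosen and $\varepsilon M\le1$,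
\[
\|Tw\|^2\ge\varepsilon\,\mathcal Q(w),\qquad\mathcal Q(w)=M\|T_1w\|^2+M\|T_2w\|^2+\tfrac i\varepsilon([T_1,T_2]w,w).
\]

\emph{The principal part of $\mathcal Q$.} For $|\beta|\le3$ write $\beta=\beta_1+\beta_2$ with $|\beta_1|\le2$, $|\beta_2|\le1$. One integration by parts gives
\[
(t(y)(\varepsilon D)^\beta w,w)=\int t\,(\varepsilon D)^{\beta_1}w\,\overline{(\varepsilon D)^{\beta_2}w}\,dy+O(\varepsilon)\|w\|_{2,\varepsilon}^2 .
\]
Apply this to each term of the commutator, and expand $\|T_1w\|^2$ and $\|T_2w\|^2$; the symbols $q_1,q_2$ have real coefficients. Since $\mathcal Q(w)$ is real,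
\begin{equation}\label{eq:Q0}
\mathcal Q(w)=\mathcal Q_0(w)+O(\varepsilon)\|w\|_{2,\varepsilon}^2,\qquad\mathcal Q_0(w)=\operatorname{Re}\sum_{|\beta|,|\beta'|\le2}\int m_{\beta\beta'}(y)\,(\varepsilon D)^\beta w\,\overline{(\varepsilon D)^{\beta'}w}\,dy,
\end{equation}
where the $m_{\beta\beta'}$ do not depend on $\varepsilon$, are bounded in $C^1(\mathcal A')$ uniformly in $R$ for fixed $M$, and satisfy
\[
\sum m_{\beta\beta'}(y)\xi^{\beta+\beta'}=m_R(y,\xi):=M|q_R|^2+\{q_1,q_2\}.
\]

\emph{Positivity of $m_R$.} This is where \eqref{eq:PC} is used. Let first $R=0$, so $q_0=p_0(\zeta)$. With $p_0^{(j)}=\partial p_0/\partial\zeta_j=2(A\zeta)_j$ we have $\partial_{\xi_k}q_0=p_0^{(k)}(\zeta)$ and $\partial_{y_k}q_0=i\sum_jh_{jk}p_0^{(j)}(\zeta)$, hence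
\begin{equation}\label{eq:bracket}
\{q_1,q_2\}=\frac1{2i}\{\bar q_0,q_0\}=\sum_{j,k}h_{jk}\,p_0^{(j)}(\zeta)\overline{p_0^{(k)}(\zeta)}=4(A\zeta)^*\nabla^2h(y)(A\zeta).
\end{equation}
Let $\langle\xi\rangle^2=1+|\xi|^2$. By ellipticity $|q_0|\ge c|\xi|^2$ for large $|\xi|$, while \eqref{eq:bracket} is $O(\langle\xi\rangle^2)$. So there are $\varrho,c>0$ with $m_0\ge c\langle\xi\rangle^4$ for $|\xi|\ge\varrho$, $y\in\overline{\mathcal A}$ and all $M\ge1$. On the compact set $\overline{\mathcal A}\times\{|\xi|\le\varrho\}$ the bracket is positive at the zeros of $q_0$ by \eqref{eq:PC} with $\tau=1$, hence on an open neighborhood $U$ of them; off $U$, $|q_0|^2$ is bounded below by a positive constant and the bracket is bounded, so $m_0>0$ if $M$ is large. Fix such an $M$; then $m_0\ge2c_0\langle\xi\rangle^4$ on $\overline{\mathcal A}\times\mathbf R^N$ for some $c_0>0$. As $R\to0$, $a_{jk}(R\,\cdot)\to a_{jk}(0)$ in $C^1(\mathcal A')$, so the coefficients of the polynomial $m_R(y,\cdot)$, which has degree $\le4$,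 converge uniformly to those of $m_0$. Thus $m_R\ge c_0\langle\xi\rangle^4$ on $\overline{\mathcal A}\times\mathbf R^N$ for $0\le R\le R_1$.

\emph{From the symbol to the form.} We freeze the coefficients on small sets and use Plancherel's theorem. Let $0<\eta<\frac14$. Cover $\overline{\mathcal A}$ by finitely many balls of diameter $\eta$ centered at points $y_l\in\overline{\mathcal A}$, and take real smooth functions $\chi_l$ on a neighborhood of $\overline{\mathcal A}$ with $\chi_l=0$ outside the $l$-th ball and $\sum\chi_l^2=1$. For $|\beta|\le2$ the difference $(\varepsilon D)^\beta(\chi_lw)-\chi_l(\varepsilon D)^\beta w$ has norm at most $C_\eta\varepsilon\|w\|_{2,\varepsilon}$, so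
\[
\mathcal Q_0(w)=\sum_l\mathcal Q_0(\chi_lw)+O_\eta(\varepsilon)\|w\|_{2,\varepsilon}^2,\qquad\sum_l\|\chi_lw\|_{2,\varepsilon}^2=(1+O_\eta(\varepsilon))\|w\|_{2,\varepsilon}^2 .
\]
The balls lie in $\mathcal A'$, so replacing $m_{\beta\beta'}(y)$ by $m_{\beta\beta'}(y_l)$ in $\mathcal Q_0(\chi_lw)$ costs at most $C\eta\|\chi_lw\|_{2,\varepsilon}^2$ with $C$ independent of $\eta$. The frozen form equals
\[
(2\pi)^{-N}\int m_R(y_l,\varepsilon\xi)\,|\widehat{\chi_lw}(\xi)|^2\,d\xi\ge c_0\|\chi_lw\|_{2,\varepsilon}^2,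
\]
because $\langle\xi\rangle^4\ge\sum_{|\beta|\le2}\xi^{2\beta}$. Choose $\eta$ with $C\eta\le c_0/2$ and then $\varepsilon$ small. With \eqref{eq:Q0} this gives $\mathcal Q(w)\ge\frac14c_0\|w\|_{2,\varepsilon}^2$.
\end{proof}

The strict inequality in \eqref{eq:PC} is what absorbs the variation of the second order coefficients, through $m_R\to m_0$. The lower order terms of $P$ enter only the remainders $O(\varepsilon)$.

\subsection{Summing over dyadic annuli}

\begin{lemma}\label{lem:global}
Let $0<2\rho\le R_1$. There are $\tau_0$ and $C$ such that for $v\in C_c^\infty(B_\rho\setminus0)$ and $\tau\ge\tau_0$,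
\begin{equation}\label{eq:global}
\int e^{2\tau h}\big(\tau^3|x|^{-3\alpha-4}|v|^2+\tau|x|^{-\alpha-2}|\nabla v|^2\big)\,dx\le C\int e^{2\tau h}|Pv|^2\,dx .
\end{equation}
\end{lemma}

\begin{proof}
Take $\chi\in C_c^\infty(\mathcal A)$ with $\sum_{m\in\mathbf Z}\chi(2^mx)=1$ for $x\ne0$, and put $R=2^{-m}$, $v_m=\chi(2^m\,\cdot)v$. If $v_m\not\equiv0$, then $R/2<\rho$, so $R<R_1\le1$. Apply \eqref{eq:annulus} with $V(y)=v_m(Ry)$ and $\lambda=\tau R^{-\alpha}\ge\tau$. By homogeneity $\lambda h(y)=\tau h(Ry)$; this is why one estimate on $\mathcal A$ serves all scales. Also $\nabla V(y)=R(\nabla v_m)(Ry)$ and $P_RV(y)=R^2(Pv_m)(Ry)$. Returning to $x=Ry$ and dividing by $R^4$,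
\[
\int e^{2\tau h}\big(\tau^3R^{-3\alpha-4}|v_m|^2+\tau R^{-\alpha-2}|\nabla v_m|^2\big)\,dx\le C\int e^{2\tau h}|Pv_m|^2\,dx .
\]
On the support of $v_m$ we have $\frac12R<|x|<2R$ and $|Pv_m|\le C(|Pv|+|x|^{-1}|\nabla v|+|x|^{-2}|v|)$. Each $x$ lies in at most two of the annuli $2^{-m}\mathcal A$, so $|v|^2\le2\sum|v_m|^2$ and $|\nabla v|^2\le2\sum|\nabla v_m|^2$. Summing over $m$ gives \eqref{eq:global} with the extra term $C\int e^{2\tau h}(|x|^{-2}|\nabla v|^2+|x|^{-4}|v|^2)\,dx$ on the right. Since $|x|\le1$, it is absorbed by the left side for large $\tau$.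
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Let $u$ be flat with $Pu=0$. By Lemmas~\ref{lem:regularity} and~\ref{lem:flat}, $|u|+|\nabla u|\le C\exp(-c|x|^{-1/(s-1)})$ on some $B_\rho\subset\Omega$ with $2\rho\le R_1$. We have $c_1|x|^{-\alpha}\le h\le C_1|x|^{-\alpha}$ with $c_1>0$, so $\{h\ge t_0\}\subset B_{\rho/2}$ for large $t_0$, and every set $\{h\ge t\}$ contains a punctured neighborhood of $0$.

We cut $u$ off along level sets of $h$ on the outside and on small balls on the inside. Let $\vartheta\in C^\infty(\mathbf R)$ vanish for $t\le t_0$ and equal $1$ for $t\ge2t_0$. Let $\psi_n(x)=\psi(nx)$, where $\psi\in C^\infty$, $0\le\psi\le1$, $\psi=0$ on $B_{1/2}$ and $\psi=1$ outside $B_1$. For large $n$, $\vartheta(h)=1$ on $B_{1/n}\setminus0$, and $v=\psi_n\vartheta(h)u\in C_c^\infty(B_\rho\setminus0)$ satisfies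
\[
Pv=[P,\vartheta(h)]u+[P,\psi_n]u .
\]
The first term is bounded and supported in $\{t_0\le h\le2t_0\}$, so it contributes at most $C_ue^{4\tau t_0}$ to the right side of \eqref{eq:global}. The second is supported in $\{\frac1{2n}\le|x|\le\frac1n\}$ and bounded by $Cn^2(|u|+|\nabla u|)$, so it contributes at most
\[
Cn^4\exp\big(2\tau C_1(2n)^\alpha-2c\,n^{1/(s-1)}\big).
\]
This tends to $0$ as $n\to\infty$ for fixed $\tau$, because $\frac1{s-1}>\alpha$; it is the only place where $s<1+\frac1\alpha$ is used. On the left side of \eqref{eq:global} keep only the set $\{h\ge3t_0,\ |x|\ge\frac1n\}$, where $v=u$, $e^{2\tau h}\ge e^{6\tau t_0}$ and $|x|^{-3\alpha-4}\ge1$. Letting $n\to\infty$,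
\[
\tau^3e^{6\tau t_0}\int_{\{h\ge3t_0\}}|u|^2\,dx\le C_u'\,e^{4\tau t_0}\qquad(\tau\ge\tau_0).
\]
As $\tau\to\infty$ this forces $u=0$ on $\{h\ge3t_0\}$, hence near $0$.
\end{proof}

\section{Perturbing the radial weight: proof of Theorem~\ref{thm:main}}\label{sec:main}

We follow the planar argument: find where the radial weight degenerates at $\alpha=\alpha_0$, and add a term that is convex there. At a unit vector $\omega$,
\begin{equation}\label{eq:radial}
\nabla^2(|x|^{-\alpha})(\omega)=\alpha\big((\alpha+2)\,\omega\otimes\omega-I\big),\qquad n_{|x|^{-\alpha}}(\omega)=\omega ,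
\end{equation}
so for the radial weight, since $|A\zeta|=1$, the quantity in \eqref{eq:PCunit} is $\alpha\big((\alpha+2)|\omega\cdot A\zeta|^2-1\big)$. We need the minimum of $|\omega\cdot A\zeta|$ and the points where it is attained.

\begin{lemma}\label{lem:radial}
Let $A\in\mathcal K_\phi$, $\zeta\in\mathbf C^N$, $|\zeta|=1$, $\zeta\cdot A\zeta=0$, and write $\operatorname{Im}\zeta=-\tau\nu$ with $\tau>0$, $|\nu|=1$. Then
\begin{equation}\label{eq:identity}
|\nu\cdot A\zeta|^2=\frac{|\zeta^*A\zeta|^2}{2-2\operatorname{Re}\zeta\cdot\zeta}\ge\frac{\cos^2\phi}{2-2\operatorname{Re}\zeta\cdot\zeta}\ge\frac1{\alpha_0+2}.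
\end{equation}
If $|\nu\cdot A\zeta|^2=1/(\alpha_0+2)$, then with $\Sigma=\operatorname{Im}A=\operatorname{diag}(\sin\phi_j)$,
\[
\nu\cdot\Sigma\nu=0\qquad\text{and}\qquad|\Sigma\nu\cdot A\zeta|=\kappa\cos\gamma .
\]
\end{lemma}

\begin{proof}
From $\zeta-\bar\zeta=-2i\tau\nu$ and $\zeta\cdot A\zeta=0$ we get $2i\tau\,\nu\cdot A\zeta=\bar\zeta\cdot A\zeta=\zeta^*A\zeta$, and $4\tau^2=|\zeta-\bar\zeta|^2=2-2\operatorname{Re}\zeta\cdot\zeta$. This is the equality in \eqref{eq:identity}. For the numerator,
\begin{equation}\label{eq:num}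
|\zeta^*A\zeta|\ge\operatorname{Re}\zeta^*A\zeta=\sum\cos\phi_j|\zeta_j|^2\ge\cos\phi .
\end{equation}
For the denominator we subtract from $\zeta\cdot\zeta$ a multiple of $\zeta\cdot A\zeta=0$. The point $1$ has distance $\sin\phi$ from the two rays $\arg z=\pm\phi$, with nearest points $\cos\phi\,e^{\pm i\phi}$, so the multiple to take is $\cos\phi$. With $e_j=1-\cos\phi\,e^{i\phi_j}$ we have $|e_j|^2=1-2\cos\phi\cos\phi_j+\cos^2\phi\le\kappa^2$, and
\begin{equation}\label{eq:den}
\operatorname{Re}\zeta\cdot\zeta=\operatorname{Re}\sum e_j\zeta_j^2\ge-\sum|e_j||\zeta_j|^2\ge-\kappa .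
\end{equation}
Thus $|\nu\cdot A\zeta|^2\ge\frac{1-\kappa^2}{2(1+\kappa)}=\frac{1-\kappa}2=\frac1{\alpha_0+2}$ by \eqref{eq:exponents}.

Suppose that equality holds. Equality in \eqref{eq:num} forces $\phi_j=\pm\phi$ whenever $\zeta_j\ne0$, and $\operatorname{Im}\zeta^*A\zeta=\sum\sin\phi_j|\zeta_j|^2=0$. Equality in \eqref{eq:den} forces $e_j\zeta_j^2=-\kappa|\zeta_j|^2$ for each $j$, and $\tau^2=\frac{1+\kappa}2=\cos^2\gamma$. If $\phi_j=\phi$, then $e_j=\kappa(\sin\phi-i\cos\phi)=-i\kappa e^{i\phi}$, so $\zeta_j^2=-ie^{-i\phi}|\zeta_j|^2=-e^{2i\gamma}|\zeta_j|^2$ and $\zeta_j=-ir_je^{i\gamma}$ with $r_j$ real; comparing $\operatorname{Im}\zeta_j=-r_j\cos\gamma$ with $-\tau\nu_j$ gives $r_j=\nu_j$. If $\phi_j=-\phi$, then $e_j$ is the complex conjugate, $\zeta_j^2=-e^{-2i\gamma}|\zeta_j|^2$, and the same comparison gives $\zeta_j=-i\nu_je^{-i\gamma}$. For the remaining $j$, $\zeta_j=\nu_j=0$. Let $\nu_+$, $\nu_-$ be the projections of $\nu$ onto the coordinates with $\phi_j=\phi$ and $\phi_j=-\phi$, so that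 $\nu=\nu_++\nu_-$, and let $\nu'=\nu_+-\nu_-$. Then $|\nu'|=1$ and $\Sigma\nu=\kappa\nu'$. Since $|\zeta_j|=|\nu_j|$, the relation $\sum\sin\phi_j|\zeta_j|^2=0$ reads $\nu\cdot\Sigma\nu=0$, that is, $\nu\cdot\nu'=0$. Finally $\phi+\gamma-\frac\pi2=-\gamma$ gives $-ie^{i(\phi+\gamma)}=e^{-i\gamma}$ and $-ie^{-i(\phi+\gamma)}=-e^{i\gamma}$, so
\[
A\zeta=e^{-i\gamma}\nu_+-e^{i\gamma}\nu_-=\cos\gamma\,\nu'-i\sin\gamma\,\nu ,
\]
and $\Sigma\nu\cdot A\zeta=\kappa\cos\gamma$.
\end{proof}

\begin{remark}
By \eqref{eq:radial} and \eqref{eq:identity}, $|x|^{-\alpha}$ is a weight for all $A\in\mathcal K_\phi$ if $\alpha>\alpha_0$, so Proposition~\ref{prop:criterion} contains Theorem~\ref{thm:known}. For a normal form \eqref{eq:normal} with $\phi_1=\phi$, $\phi_2=-\phi$, equality holds in \eqref{eq:identity} at $\zeta=-\frac i{\sqrt2}(e^{i\gamma},e^{-i\gamma},0,\dots,0)$, so in every dimension the radial weight fails for $\alpha\le\alpha_0$.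
\end{remark}

The bad directions lie on the cone $x\cdot\Sigma x=0$, and there $A\zeta$ has a component along the normal $\Sigma\nu$ of the cone. This suggests the perturbation
\[
g_A(x)=\frac{(x\cdot\Sigma x)^2}{|x|^4}\ge0,
\]
which for $N=2$ is $\kappa^2\cos^22\theta$. It vanishes to second order on the cone, and this has two consequences at a unit vector $\omega$ with $\omega\cdot\Sigma\omega=0$. First, $\nabla g_A(\omega)=0$, so the perturbation does not tilt $n_h$ at $\omega$; this removes the nonlinear difficulty. Second, both derivatives in the Hessian must fall on the square, so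
\begin{equation}\label{eq:hessg}
\nabla^2(|x|^{-\alpha}g_A)(\omega)=2\,(2\Sigma\omega)\otimes(2\Sigma\omega)\qquad\text{if }|\omega|=1,\ \omega\cdot\Sigma\omega=0 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $0<\delta<\sqrt{\alpha_0}$ and $A\in\mathcal K_\phi$ let
\[
\alpha=\alpha_0-\delta^2,\qquad h=|x|^{-\alpha}(1+\delta g_A).
\]
This function is positive, smooth off $0$ and homogeneous of degree $-\alpha$. We claim that for some $\delta$ it satisfies \eqref{eq:PCunit} for all $A\in\mathcal K_\phi$. Then Proposition~\ref{prop:criterion} gives $s_N(\phi)\ge1+1/(\alpha_0-\delta^2)>s_0(\phi)$.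

Let $\omega,\zeta$ be as in \eqref{eq:PCunit} and $\nu=n_h(\omega)$; write $g=g_A$. We compare with the radial weight at the point $\nu$, to which Lemma~\ref{lem:radial} applies. We have $-\nabla h(\omega)=\alpha(1+\delta g)\,\omega-\delta\nabla g$, and $\nabla g(\omega)\perp\omega$ because $g$ is homogeneous of degree $0$. So the angle between $\nu$ and $\omega$ has tangent at most $\delta|\nabla g(\omega)|/\alpha$, and a chord of the unit circle is at most the angle, which is at most its tangent:
\begin{equation}\label{eq:tilt}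
|\nu-\omega|\le\delta|\nabla g(\omega)|/\alpha .
\end{equation}
Since $|A\zeta|=1$, we have $|\omega\cdot A\zeta|^2\ge|\nu\cdot A\zeta|^2-2|\nu-\omega|$ and $(\alpha+2)|\nu\cdot A\zeta|^2\ge(\alpha_0+2)|\nu\cdot A\zeta|^2-\delta^2$. With \eqref{eq:radial} and \eqref{eq:tilt},
\begin{equation}\label{eq:XY}
(A\zeta)^*\nabla^2h(\omega)(A\zeta)\ge\alpha X+\delta Y,
\end{equation}
where
\[
X=(\alpha_0+2)|\nu\cdot A\zeta|^2-1,\qquad Y=(A\zeta)^*\nabla^2(|x|^{-\alpha}g)(\omega)(A\zeta)-2(\alpha+2)|\nabla g(\omega)|-\alpha\delta .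
\]
By Lemma~\ref{lem:radial}, $X\ge0$.

If the claim is false, there are $\delta_n\to0$, $A_n\in\mathcal K_\phi$ and $\omega_n,\zeta_n$ as in \eqref{eq:PCunit} for which the left side of \eqref{eq:XY} is $\le0$, so $\alpha_nX_n+\delta_nY_n\le0$. By compactness we may assume $(A_n,\omega_n,\zeta_n)\to(A,\omega,\zeta)$ with $A\in\mathcal K_\phi$, $|\omega|=|\zeta|=1$, $\zeta\cdot A\zeta=0$. Then $\operatorname{Im}\zeta\ne0$, so $\nu_n\to\nu=-\operatorname{Im}\zeta/|\operatorname{Im}\zeta|$, and $\nu=\omega$ by \eqref{eq:tilt}. The function $g_A$ and its derivatives depend continuously on $A$, so $Y_n$ converges; hence $0\le\alpha_nX_n\le-\delta_nY_n\to0$, and $(A,\zeta)$ is a case of equality in Lemma~\ref{lem:radial}. Therefore $\omega\cdot\Sigma\omega=0$, $\nabla g_A(\omega)=0$, and by \eqref{eq:hessg}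
\[
\lim Y_n=8|\Sigma\omega\cdot A\zeta|^2=8\kappa^2\cos^2\gamma>0 .
\]
This contradicts $\delta_nY_n\le-\alpha_nX_n\le0$.
\end{proof}

\section{The sharp index in the plane: proof of Theorem~\ref{thm:plane}}\label{sec:plane}

\subsection{A complex coordinate adapted to the first quadrant}

Let $N=2$ and $P_0=p_0(D)=-(e^{i\phi}\partial_1^2+e^{-i\phi}\partial_2^2)$. By \eqref{eq:PCplane} a weight must satisfy $\Delta h>2\kappa|\partial_1\partial_2h|$. To find the smallest possible order, look for a borderline function $\Phi$ with $\Delta\Phi=2\kappa|\partial_1\partial_2\Phi|$ that is even in $x_1$ and in $x_2$ and, like $|x|^{-\alpha}$, has $\partial_1\partial_2\Phi\ge0$ in the first quadrant. There $L_-\Phi=0$, so $\Theta=\partial_1\partial_2\Phi$ also solves $L_-\Theta=0$; it is nonnegative, and it vanishes on the axes because it is odd in each variable. A linear map that turns $L_-$ into the Laplacian turns the quadrant into a sector, and the opening of the sector dictates the degree of $\Theta$. The map is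
\[
Z(x)=e^{i\gamma}x_1+e^{-i\gamma}x_2=\cos\gamma\,(x_1+x_2)+i\sin\gamma\,(x_1-x_2).
\]
We record its properties. Let $Q=\{x_1\ge0,\ x_2\ge0\}\setminus0$ and let $\theta$ be the polar angle.
\begin{itemize}
\item[(Z1)] $\operatorname{Re}Z>0$ for $-\frac\pi4<\theta<\frac{3\pi}4$, so the principal branch of $Z^{-\alpha}$ is defined there; and $|\arg Z|\le\gamma$ on $Q$.
\item[(Z2)] $Z(x_2,x_1)=\overline{Z(x_1,x_2)}$.
\item[(Z3)] For holomorphic $f$, $L_-[f(Z)]=(e^{2i\gamma}+e^{-2i\gamma}-2\kappa)f''(Z)=0$, and $P_0[f(Z)]=-2\cos(\phi+2\gamma)f''(Z)=0$ since $\phi+2\gamma=\frac\pi2$.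
\item[(Z4)] For $x_1>0$, $\partial_2\operatorname{Re}Z^{-\alpha}(x_1,0)=\operatorname{Re}\big[-\alpha e^{-i\gamma}(e^{i\gamma}x_1)^{-\alpha-1}\big]=-\alpha\cos((\alpha+2)\gamma)\,x_1^{-\alpha-1}$.
\end{itemize}
The sector has opening $2\gamma$, and $\operatorname{Re}Z^{-\pi/(2\gamma)}$ is positive inside it and zero on its sides. Thus $\Theta$ should have degree $-\pi/(2\gamma)=-\alpha_*-2$, and $\Phi$ degree $-\alpha_*$. The second identity in (Z3) says that the same coordinate produces exact solutions $e^{-Z^{-\alpha}}$ of $P_0u=0$. Both halves of Theorem~\ref{thm:plane} rest on the sign of the normal derivative (Z4): it vanishes for $\alpha=\alpha_*$, which makes the even reflection of $\operatorname{Re}Z^{-\alpha_*}$ regular, and it is negative for $\alpha<\alpha_*$, which allows the reflected solutions to be glued.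

\subsection{The extremal weight}

\begin{proof}[Proof of Theorem~\ref{thm:plane}(a)]
Let $\Phi=\operatorname{Re}Z^{-\alpha_*}$ on $Q$. It is positive by (Z1), since $\alpha_*\gamma=\frac\pi2-2\gamma<\frac\pi2$. On $Q$,
\[
\partial_1\partial_2\Phi=\alpha_*(\alpha_*+1)\operatorname{Re}Z^{-\alpha_*-2}\ge0,
\]
because $(\alpha_*+2)|\arg Z|\le\frac\pi2$, and $\Delta\Phi=2\kappa\,\partial_1\partial_2\Phi$ by (Z3); $L_-$ has real coefficients. Extend $\Phi$ to $\mathbf R^2\setminus0$ by $\Phi(|x_1|,|x_2|)$. On the half-axis $x_2=0<x_1$ the one-sided derivative $\partial_2\Phi$ vanishes by (Z4), and then so does $\partial_1\partial_2\Phi$. These are the only derivatives of order $\le2$ that are odd in $x_2$, so the extension is $C^2$ across this half-axis. By (Z2), $\Phi$ is symmetric in $x_1,x_2$, so the same holds on all four half-axes. Hence $\Phi\in C^2(\mathbf R^2\setminus0)$ and $\Delta\Phi=2\kappa|\partial_1\partial_2\Phi|$, that is, $L_\pm\Phi\ge0$.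

Two defects remain: the inequality is not strict, and $\Phi$ is only $C^2$. A power repairs the first. For $\alpha>\alpha_*$ and $m=\alpha/\alpha_*>1$, $\Phi^m$ is homogeneous of degree $-\alpha$ and
\[
L_\pm\Phi^m=m\Phi^{m-1}L_\pm\Phi+m(m-1)\Phi^{m-2}\big(|\nabla\Phi|^2\pm2\kappa\,\partial_1\Phi\,\partial_2\Phi\big)\ge m(m-1)(1-\kappa)\Phi^{m-2}|\nabla\Phi|^2>0,
\]
since $\kappa<1$ and $\nabla\Phi\ne0$ by Euler's identity. Write $\Phi^m=r^{-\alpha}H(\theta)$ with $H\in C^2(S^1)$. Then $H>0$ and $\Lambda_\pm H>0$ on the circle, with $\Lambda_\pm$ as in \eqref{eq:Lambda}, and these inequalities persist for a function $\tilde H\in C^\infty(S^1)$ close to $H$ in $C^2(S^1)$. By \eqref{eq:PCplane}, $r^{-\alpha}\tilde H$ is a weight of order $\alpha$. Proposition~\ref{prop:criterion} gives SUCP for $s<1+1/\alpha$, for every $\alpha>\alpha_*$, hence for all $s<s_*$.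
\end{proof}

\subsection{The counterexample}

The exact solution $e^{-Z^{-\alpha}}$ is flat in a sector around $Q$, but it cannot be continued around the origin. We therefore use its four reflections, one for each quadrant, and cut each of them off just after it has crossed an axis. The error made by the cutoff has to be written as $-Vu$ with $V\in G^s$. This is possible if the solution that is being cut off is exponentially smaller than the one that remains, for then $V=-P_0u/u$ is of size $\exp(-c|x|^{-\alpha})$. See Figure~\ref{fig:sectors}.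

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\foreach \x in {0,90,180,270}{
  \fill[gray!30] (0,0) -- ({\x+9}:1) arc ({\x+9}:{\x+18}:1) -- cycle;
  \fill[gray!30] (0,0) -- ({\x-18}:1) arc ({\x-18}:{\x-9}:1) -- cycle;}
\fill[black!65] (0,0) -- (-18:1) arc (-18:-9:1) -- cycle;
\draw[->] (-1.2,0) -- (1.35,0) node[right] {$x_1$};
\draw[->] (0,-1.15) -- (0,1.3) node[above] {$x_2$};
\draw[thick] (-18:1.1) arc (-18:108:1.1);
\node at (45:0.62) {$u=e^{-F}$};
\node at (-45:0.66) {$u=e^{-F'}$};
\node[above right] at (45:1.1) {$\operatorname{supp}\chi$};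
\end{tikzpicture}
\caption{The flat function $u$ is a sum of four exact solutions of $P_0u=0$, one for each quadrant, each cut off just outside its quadrant. The arc shows the directions in which the term $\chi e^{-F}$ of the first quadrant is supported. The error $P_0u$ lives in the eight shaded sectors (widths exaggerated). In the dark one $e^{-F}$ is cut off, and there it is exponentially smaller than the solution $e^{-F'}$ of the fourth quadrant.}\label{fig:sectors}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:plane}(b)]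
Let first $N=2$. Since $s>s_*$, we can choose $\alpha$ with $\frac1{s-1}<\alpha<\alpha_*$; then $\sigma=s-\frac1\alpha>1$. The upper bound on $\alpha$ gives the gluing condition. The lower bound leaves room for cutoffs of class $G^\sigma$, while the remaining part $1/\alpha$ of the index will pay for the singularity at $0$ through \eqref{eq:sup}.

\emph{The gluing condition.} Let $\Gamma(\theta)=\operatorname{Re}Z(\cos\theta,\sin\theta)^{-\alpha}$ for $-\frac\pi4<\theta<\frac{3\pi}4$. Since $\alpha\gamma<\frac\pi2$, $\Gamma>0$ on $[0,\frac\pi2]$ by (Z1). By (Z4), $\Gamma'(0)=-\alpha\cos((\alpha+2)\gamma)<0$, because $(\alpha+2)\gamma<(\alpha_*+2)\gamma=\frac\pi2$. The function $\Gamma(\theta)-\Gamma(-\theta)$ vanishes at $0$ with negative derivative, so it is positive for small $\theta<0$. Hence there are $\eta\in(0,\frac\pi{16})$ and $c_0>0$ with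
\begin{equation}\label{eq:glue}
\Gamma\ge c_0\ \text{ on }[-\eta,\tfrac\pi2+\eta],\qquad\Gamma(\theta)-\Gamma(-\theta)\ge c_0\ \text{ for }-2\eta\le\theta\le-\tfrac\eta4 .
\end{equation}

\emph{The flat function.} By Section~\ref{sub:gevrey} there is $\chi_1\in G^\sigma(\mathbf R)$ with $0\le\chi_1\le1$, $\chi_1=0$ on $(-\infty,-\eta]$ and $\chi_1=1$ on $[-\frac\eta2,\infty)$. Let $\chi(x)=\chi_1(\theta)\chi_1(\frac\pi2-\theta)$ for $-\frac\pi4<\theta<\frac{3\pi}4$ and $\chi=0$ elsewhere. Then $\chi$ is homogeneous of degree $0$, symmetric in $x_1,x_2$, and in $G^\sigma(\mathbf R^2\setminus0)$, since $\theta$ is an analytic function of $x$. It equals $1$ for $-\frac\eta2\le\theta\le\frac\pi2+\frac\eta2$ and vanishes unless $-\eta\le\theta\le\frac\pi2+\eta$. Put $F=Z^{-\alpha}$, $v=\chi e^{-F}$, and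
\[
u(x)=v(x_1,x_2)+v(x_1,-x_2)+v(-x_1,x_2)+v(-x_1,-x_2)\quad(x\ne0),\qquad u(0)=0 .
\]
On the support of $\chi$, $\operatorname{Re}F\ge c_0|x|^{-\alpha}$ by \eqref{eq:glue}, while each derivative of $\chi$ and $F$ is bounded by a power of $|x|^{-1}$. So all derivatives of $u$ tend to $0$ at $0$, and $u$ is smooth and flat. For $\eta<\theta<\frac\pi2-\eta$ we have $u=e^{-F}\ne0$, so $u$ does not vanish in any neighborhood of $0$.

\emph{Symmetry.} The function $u$ is even in $x_1$ and in $x_2$, and $P_0$ commutes with the reflections $x_j\mapsto-x_j$. Let $Sx=(x_2,x_1)$. By (Z2), $v\circ S=\bar v$, hence $u\circ S=\bar u$. Moreover $P_0(w\circ S)=-(e^{-i\phi}\partial_1^2w+e^{i\phi}\partial_2^2w)\circ S=\overline{P_0\bar w}\circ S$, and $w=\bar u$ gives $P_0u=\overline{P_0u}\circ S$. So the quotient $P_0u/u$ is invariant under the reflections and is conjugated by $S$. By (Z3), $P_0v=0$ wherever $\chi$ is locally constant, so $P_0u$ vanishes outside the eight sectors whose angular distance from a half-axis lies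 in $[\frac\eta2,\eta]$. The reflections and $S$ permute these sectors transitively, and it suffices to treat $-\eta\le\theta\le-\frac\eta2$.

\emph{The potential.} Work in the larger sector $T=\{-2\eta\le\theta\le-\frac\eta4\}$. There the point $(x_1,-x_2)$ lies in $Q$, where $\chi=1$, and the points $(-x_1,\pm x_2)$ are at angular distance $\le2\eta$ from the negative $x_1$-axis, where $\chi=0$. With $F'(x)=F(x_1,-x_2)$ and $G=F-F'$,
\[
u=e^{-F'}(1+\chi e^{-G}),\qquad P_0u=P_0(\chi e^{-F})=b\,e^{-G}e^{-F'},\qquad b=\sum_{j=1}^2a_j\big(2\,\partial_j\chi\,\partial_jF-\partial_j^2\chi\big),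
\]
where $(a_1,a_2)=(e^{i\phi},e^{-i\phi})$. By \eqref{eq:glue}, $\operatorname{Re}G\ge c_0|x|^{-\alpha}$ on $T$. For $0<|x|<r_0$ with $r_0\le1$ small, $|\chi e^{-G}|\le\frac12$, so $u\ne0$ on $T$. Define
\[
V=-\frac{P_0u}u=-\frac{b\,e^{-G}}{1+\chi e^{-G}}\qquad\text{on }T\cap B_{r_0},
\]
define $V=-P_0u/u$ on the seven images of this set, and $V=0$ elsewhere. Since $b=0$ near the two edges of $T$, $V$ is smooth on $B_{r_0}\setminus0$, and $(P_0+V)u=0$ there.

\emph{Gevrey bounds for $V$.} We rescale $|x|=R$ to unit size and estimate products and the quotient in a norm that is submultiplicative. Let $K=T\cap\{\frac12\le|y|\le2\}$ and, for $\rho>0$,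
\[
\|f\|_\rho=\sum_\beta\frac{\rho^{|\beta|}}{(\beta!)^\sigma}\sup_K|\partial^\beta f| .
\]
By Leibniz' formula and $\binom\beta{\beta'}(\beta!)^{-\sigma}\le(\beta'!\,(\beta-\beta')!)^{-\sigma}$, which holds because $\binom\beta{\beta'}\ge1$ and $\sigma\ge1$, we have $\|fg\|_\rho\le\|f\|_\rho\|g\|_\rho$. With $\lambda=R^{-\alpha}$, homogeneity gives $G(Ry)=\lambda G(y)$, $\chi(Ry)=\chi(y)$ and $b(Ry)=R^{-2-\alpha}b_1(y)+R^{-2}b_0(y)$, where $b_1=2\sum a_j\partial_j\chi\,\partial_jF$ and $b_0=-\sum a_j\partial_j^2\chi$ are in $G^\sigma$ near $K$. The linear forms $Z(y_1,\pm y_2)$ have positive real part on $K$, and $\operatorname{Re}G\ge2^{-\alpha}c_0$ on $K$. By compactness there are $\rho_1,c_1>0$ such that $G$ is holomorphic with $\operatorname{Re}G\ge2c_1$ near the closed polydisc of radius $2\rho_1$ in $\mathbf C^2$ about each point of $K$. Cauchy's inequalities give $\sup_K|\partial^\beta e^{-\lambda G}|\le\beta!\,(2\rho_1)^{-|\beta|}e^{-2c_1\lambda}$, so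
\[
\|e^{-\lambda G}\|_\rho\le e^{-2c_1\lambda}\sum_\beta2^{-|\beta|}=4e^{-2c_1\lambda}\qquad(\rho\le\rho_1).
\]
Fix $\rho\le\rho_1$ so small that $\|b_0\|_\rho,\|b_1\|_\rho,\|\chi\|_\rho$ are finite. Decrease $r_0$ so that $\|\chi e^{-\lambda G}\|_\rho\le\frac12$ for $R<r_0$. The geometric series $\sum_n(-\chi e^{-\lambda G})^n$ then converges in the norm, hence uniformly on $K$ with all derivatives, and $\|(1+\chi e^{-\lambda G})^{-1}\|_\rho\le2$. Thus $\|V(R\,\cdot)\|_\rho\le CR^{-2-\alpha}e^{-2c_1\lambda}$, with $V$ given near $RK$ by the formula above, and at $|y|=1$ this means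
\[
|\partial^\beta V(x)|\le C\rho^{-|\beta|}(\beta!)^\sigma\cdot R^{-|\beta|}e^{-c_1R^{-\alpha}}\cdot R^{-2-\alpha}e^{-c_1R^{-\alpha}},\qquad x\in T,\ |x|=R<r_0 .
\]
By \eqref{eq:sup} the middle factor is at most $C^{|\beta|}(|\beta|!)^{1/\alpha}$, and the last factor is bounded and tends to $0$ as $R\to0$. Hence all derivatives of $V$ tend to $0$ at $0$, so $V$ extends smoothly by $V(0)=0$, and $|\partial^\beta V|\le C^{|\beta|+1}(|\beta|!)^{\sigma+1/\alpha}=C^{|\beta|+1}(|\beta|!)^s$ on $B_{r_0}$. Thus $V\in G^s(B_{r_0})$ and $(P_0+V)u=0$ in $B_{r_0}$ with $u$ flat and not identically zero near $0$.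

\emph{General $N$.} Bring $p$ to the normal form \eqref{eq:normal} and renumber the coordinates so that $\phi_1=\phi$, $\phi_2=-\phi$. Regard $u$ and $V$ as functions on $\{|x|<r_0\}\subset\mathbf R^N$ that depend only on $x_1,x_2$. The derivatives $D_j^2$, $j\ge3$, annihilate $u$, so $(p_0(D)+V)u=0$; also $V\in G^s$, $u$ is flat at $0$, and $u$ does not vanish identically near $0$.
\end{proof}

Part (b) gives $s_N\le s_*$ for all $N$. With part (a) and Theorem~\ref{thm:main} this yields the last sentence of Theorem~\ref{thm:plane}.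

\begin{remark}
For a normal form \eqref{eq:normal}, in any dimension, there is no weight of order $\alpha<\alpha_*$: for $s_*<s<1+1/\alpha$ Proposition~\ref{prop:criterion} would contradict Theorem~\ref{thm:plane}(b).
\end{remark}

\section{Small angles in all dimensions: proof of Theorem~\ref{thm:small}}\label{sec:small}

The borderline case of \eqref{eq:average} is $f''=2\sin2\theta-\frac4\pi$ on $[0,\frac\pi2]$ with $f'(0)=f'(\frac\pi2)=0$. To carry this function to $\mathbf R^N$ we write it as a function of a quantity that makes sense in all dimensions. With $\Psi=\phi^{-1}\operatorname{diag}(\phi_j)$, so that $\|\Psi\|\le1$ and $\Psi=\operatorname{diag}(1,-1)$ in the plane, this quantity is $x\cdot\Psi x/|x|^2$, which is $\cos2\theta$ in the plane. For $f(x)=F(x\cdot\Psi x/|x|^2)$ and orthonormal vectors $\omega,t$ put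
\begin{equation}\label{eq:yzw}
y=\omega\cdot\Psi\omega,\qquad z=t\cdot\Psi t,\qquad w=t\cdot\Psi\omega .
\end{equation}
Then $f(\omega+qt)=F\big((y+2qw+q^2z)/(1+q^2)\big)=F\big(y+2qw+q^2(z-y)+O(q^3)\big)$, so
\begin{equation}\label{eq:ftt}
t\cdot\nabla^2f(\omega)\,t=4F''(y)w^2+2F'(y)(z-y).
\end{equation}
In the plane $z=-y$ and $|w|=|\sin2\theta|$, and \eqref{eq:average} reads $a+t\cdot\nabla^2f\,t>2|w|$. In higher dimensions the triple $(y,z,w)$ has more freedom. The next lemma shows that the planar triples are the worst ones.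

\begin{lemma}\label{lem:F}
For every $a'>\frac4\pi$ there is a function $F$, smooth on a neighborhood of $[-1,1]$, such that for every real symmetric matrix $\Psi$ of any size with $\|\Psi\|\le1$ and all orthonormal $\omega,t$, with $y,z,w$ as in \eqref{eq:yzw},
\[
a'+4F''(y)w^2+2F'(y)(z-y)\ge2|w| .
\]
\end{lemma}

\begin{proof}
\emph{The borderline function.} Let $a_*=\frac4\pi$ and $f_*(\theta)=\theta-\frac12\sin2\theta-\frac2\pi\theta^2$ on $(0,\frac\pi2)$, so that
\[
f_*'=2\sin^2\theta-a_*\theta,\qquad f_*''=2\sin2\theta-a_* .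
\]
Define $F_*$ on $(-1,1)$ by $F_*(\cos2\theta)=f_*(\theta)$; it is smooth there. Since $f_*'(\frac\pi2-\theta)=2\cos^2\theta-2+a_*\theta=-f_*'(\theta)$, the function $f_*(\frac\pi2-\theta)-f_*(\theta)$ is constant, and it vanishes at $\frac\pi4$; so $F_*$ is even. With $y=\cos2\theta$ and $w_1=\sin2\theta=\sqrt{1-y^2}$, the chain rule gives
\begin{equation}\label{eq:chain}
f_*'=-2w_1F_*'(y),\qquad4w_1^2F_*''(y)-4yF_*'(y)=f_*''=2w_1-a_* .
\end{equation}

\emph{The inequality for $F_*$.} We show that $E:=a_*+4F_*''(y)w^2+2F_*'(y)(z-y)-2|w|\ge0$ when $|y|<1$. The quantity $E$ is unchanged under $\Psi\mapsto-\Psi$, because $F_*'$ is odd and $F_*''$ is even, and under $t\mapsto-t$. So we may assume $y\ge0$ and $w\ge0$; then $\theta\in(0,\frac\pi4]$. The matrices $I\pm\Psi$ are nonnegative and $t\cdot(I\pm\Psi)\omega=\pm w$, so the Cauchy--Schwarz inequality gives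
\[
w^2\le(1-y)(1-z),\qquad w^2\le(1+y)(1+z).
\]
Using the first if $z\ge-y$ and the second if $z\le-y$, we get $w^2\le1-y^2$, that is, $w\le w_1$. By \eqref{eq:compare}, $f_*'\le0$ on $(0,\frac\pi4]$, so $F_*'(y)\ge0$, and we may replace $z$ by its lower bound $\frac{w^2}{1+y}-1$:
\[
E\ge E_0-2w+E_2w^2,\qquad E_0=a_*-2(1+y)F_*'(y),\qquad E_2=4F_*''(y)+\frac{2F_*'(y)}{1+y}.
\]
The quadratic on the right vanishes at $w=w_1$, which is the planar case: by \eqref{eq:chain} and $w_1^2/(1+y)=1-y$,
\[
E_0+E_2w_1^2=a_*+4w_1^2F_*''-4yF_*'=2w_1 .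
\]
Hence it factors as $(w_1-w)(E_0/w_1-E_2w)$, and it remains to show that the second factor is nonnegative on $[0,w_1]$. Since $(1+y)/w_1=\cot\theta$ and $\theta\le\tan\theta$,
\[
E_0=a_*+\cot\theta\,f_*'(\theta)=a_*(1-\theta\cot\theta)+\sin2\theta\ge w_1>0 .
\]
Therefore $E_2w_1^2=2w_1-E_0\le w_1\le E_0$. The linear function $E_0/w_1-E_2w$ is thus nonnegative at $w=0$ and at $w=w_1$, and $E\ge0$.

\emph{Removing the endpoints.} The function $F_*$ is only defined for $|y|<1$; the gap $a'>a_*$ lets us stay in a compact subinterval. Let $\rho=a_*/a'<1$ and $F(y)=\rho^{-1}F_*(\rho y)$ for $|y|<1/\rho$, so that $F'(y)=F_*'(\rho y)$ and $F''(y)=\rho F_*''(\rho y)$. Apply $E\ge0$ to $\rho\Psi$, whose triple is $(\rho y,\rho z,\rho w)$ with $|\rho y|<1$, and divide by $\rho$.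
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $\frac4\pi<a'<a$, let $F$ be as in Lemma~\ref{lem:F}, and for $A\in\mathcal K_\phi$ put $\Psi=\phi^{-1}\operatorname{diag}(\phi_j)$ and
\[
\alpha=a\phi,\qquad h=|x|^{-\alpha}(1+\phi\alpha f),\qquad f(x)=F\big(x\cdot\Psi x/|x|^2\big).
\]
The symbol $O(\cdot)$ refers to $\phi\to0$ and to Euclidean and operator norms, with constants that depend only on $a$ and on bounds for $F,F',F''$ on $[-1,1]$. They do not depend on $N$, $A$, $\omega$, $\zeta$: at a unit vector $\omega$ the function $x\cdot\Psi x/|x|^2$ has the gradient $2(\Psi\omega-y\omega)$ and the Hessian $2\Psi-4(\Psi\omega\otimes\omega+\omega\otimes\Psi\omega)+y(8\,\omega\otimes\omega-2I)$, whose norms are bounded by absolute constants, so $f$, $\nabla f$, $\nabla^2f$ are $O(1)$ on the unit sphere. For small $\phi$, $h>0$. We verify \eqref{eq:PCunit}. The main terms cancel and the sign is decided at order $\phi$, so every quantity is needed up to $O(\phi^2)$.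

\emph{The weight.} All functions are evaluated at $\omega$, $|\omega|=1$. Since $f$ is homogeneous of degree $0$, $\omega\cdot\nabla f=0$ and $\omega\cdot\nabla^2f\,\omega=0$. Since $1+\phi\alpha f=1+O(\phi^2)$ and the cross terms $-\phi\alpha(\omega\otimes\nabla f+\nabla f\otimes\omega)$ in $\alpha^{-1}\nabla^2h$ are $O(\phi^2)$, \eqref{eq:radial} gives
\begin{equation}\label{eq:expand}
\alpha^{-1}\nabla^2h=(\alpha+2)\,\omega\otimes\omega-I+\phi\nabla^2f+O(\phi^2).
\end{equation}
Also $-\alpha^{-1}\nabla h=(1+\phi\alpha f)\,\omega-\phi\nabla f$ has length $1+O(\phi^2)$, its two terms being orthogonal, so $\nu:=n_h(\omega)=\omega-\phi\nabla f+O(\phi^2)$.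

\emph{The characteristic vectors.} Let $|\zeta|=1$, $\zeta\cdot A\zeta=0$, $\zeta=\xi-i\tau\nu$ with $\xi$ real and $\tau>0$. From $A=I+i\phi\Psi+O(\phi^2)$ we get
\begin{equation}\label{eq:zz}
\zeta\cdot\zeta=-i\phi\,\zeta\cdot\Psi\zeta+O(\phi^2).
\end{equation}
In particular $|\xi|^2-\tau^2-2i\tau\,\xi\cdot\nu=O(\phi)$, and $|\xi|^2+\tau^2=1$. So $|\xi|^2=\frac12+O(\phi)$, $\tau^2=\frac12+O(\phi)$, and $\xi\cdot\omega=\xi\cdot\nu+O(\phi)=O(\phi)$. Let $t$ be the unit vector in the direction of $\xi-(\xi\cdot\omega)\omega$, and define $y,z,w$ by \eqref{eq:yzw}. Then $t\perp\omega$ and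
\begin{equation}\label{eq:zeta}
\zeta=\frac{t-i\omega}{\sqrt2}+O(\phi),\qquad A\zeta=\frac{t-i\omega}{\sqrt2}+O(\phi).
\end{equation}
Hence $\zeta\cdot\Psi\zeta=\frac12(z-y)-iw+O(\phi)$, and \eqref{eq:zz} gives $\operatorname{Re}\zeta\cdot\zeta=-\phi w+O(\phi^2)$. The first inequality in \eqref{eq:identity} now yields
\[
|\nu\cdot A\zeta|^2\ge\frac{\cos^2\phi}{2+2\phi w+O(\phi^2)}=\tfrac12(1-\phi w)+O(\phi^2).
\]

\emph{The tilt of the gradient.} In \eqref{eq:expand} we need $\omega\cdot A\zeta$, not $\nu\cdot A\zeta$, and $\omega-\nu$ is of order $\phi$, which is the critical order. The first order effect vanishes because of a phase. From $\omega=\nu+\phi\nabla f+O(\phi^2)$,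
\[
|\omega\cdot A\zeta|^2=|\nu\cdot A\zeta|^2+2\phi\operatorname{Re}\big(\overline{\nu\cdot A\zeta}\ \ \nabla f\cdot A\zeta\big)+O(\phi^2).
\]
By \eqref{eq:zeta}, $\nu\cdot A\zeta=-\frac i{\sqrt2}+O(\phi)$ is imaginary to leading order, while $\nabla f\cdot A\zeta=\frac1{\sqrt2}\nabla f\cdot t+O(\phi)$ is real to leading order, since $\nabla f\perp\omega$. So the real part of the product is $O(\phi)$, and $|\omega\cdot A\zeta|^2=|\nu\cdot A\zeta|^2+O(\phi^2)$.

\emph{Conclusion.} Since $\nabla^2f$ is real and symmetric, \eqref{eq:zeta} gives $(A\zeta)^*\nabla^2f(A\zeta)=\frac12\big(t\cdot\nabla^2f\,t+\omega\cdot\nabla^2f\,\omega\big)+O(\phi)=\frac12\,t\cdot\nabla^2f\,t+O(\phi)$. By \eqref{eq:expand}, \eqref{eq:ftt}, $|A\zeta|=1$ and Lemma~\ref{lem:F},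
\begin{align*}
\alpha^{-1}(A\zeta)^*\nabla^2h\,(A\zeta)&\ge\frac{\alpha+2}2(1-\phi w)-1+\frac\phi2\big(4F''(y)w^2+2F'(y)(z-y)\big)+O(\phi^2)\\
&=\frac\phi2\big[a-2w+4F''(y)w^2+2F'(y)(z-y)\big]+O(\phi^2)\\
&\ge\frac\phi2(a-a')+O(\phi^2).
\end{align*}
This is positive for $\phi<\phi_a$, with $\phi_a$ independent of $N$ and $A$. So $h$ is a weight of order $a\phi$ for $A$, and Proposition~\ref{prop:criterion} gives $s_N(\phi)\ge1+\frac1{a\phi}$. Thus $\liminf_{\phi\to0}\phi(s_N(\phi)-1)\ge1/a$ for every $a>\frac4\pi$, while Theorem~\ref{thm:plane}(b) gives $\phi(s_N(\phi)-1)\le\phi(s_*(\phi)-1)=\frac\pi4-\frac\phi2$. The limit is therefore $\frac\pi4$. Finally $\phi(s_0(\phi)-1)=\frac\phi{2\sin\phi}(1-\sin\phi)\to\frac12$.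
\end{proof}

\begin{thebibliography}{1}

\bibitem{SU}
\emph{Strong Uniqueness For Second Order Elliptic Operators With Gevrey Coefficients},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak\_fulltext/\allowbreak journals/\allowbreak mrl/\allowbreak 2006/\allowbreak 0013/\allowbreak 0001/\allowbreak MRL-2006-0013-0001-a002.pdf}

\end{thebibliography}
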